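\title{Semistable groups of type $F$ whose fundamental pro-group is not pro-finitely generated}

\begin{abstract}
Let $G$ be an infinite group with a finite $K(G,1)$-complex $X$. The fundamental groups of the complements of larger and larger finite subcomplexes of the universal cover $\tilde X$ form an inverse sequence, the fundamental pro-group. We show that semistability at infinity does not force this sequence to be pro-finitely presented, or even pro-finitely generated. The examples are Bestvina--Brady groups, and they occur in every geometric dimension $n\ge2$. These groups admit no $\mathcal Z$-structure.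
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A group $G$ is \emph{of type $F$} if it has a finite $K(G,1)$-complex, that is, a finite connected CW complex $X$ with $\pi_1(X)\cong G$ and contractible universal cover $\tilde X$. Let $G$ be infinite and of type $F$. Then $\tilde X$ is a contractible, finite-dimensional, locally finite, noncompact complex. Its homotopy groups vanish, but the complements of its compact subsets can have interesting topology, and this is what we study.

A map is \emph{proper} if preimages of compact sets are compact. A \emph{proper ray} in a space $W$ is a proper map $[0,\infty)\to W$, and two proper maps $W\to W'$ are \emph{properly homotopic} if they are joined by a homotopy $W\times[0,1]\to W'$ that is itself proper. Fix a proper ray $\omega$ in $\tilde X$, the \emph{base ray}. Choose finite subcomplexes $K_1\subseteq K_2\subseteq\cdots$ with union $\tilde X$ and numbers $t_1\le t_2\le\cdots$ with $\omega([t_i,\infty))\subseteq\tilde X-K_i$, and put $\Gamma_i=\pi_1(\tilde X-K_i,\omega(t_i))$. The \emph{fundamental pro-group} of $\tilde X$ with respect to $\omega$ is the inverse sequence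
\[
\Gamma_1\leftarrow\Gamma_2\leftarrow\Gamma_3\leftarrow\cdots ,
\]
where each arrow is induced by inclusion followed by change of base point along $\omega|_{[t_i,t_{i+1}]}$. Composites of arrows in an inverse sequence are called \emph{bonds}.

The individual groups $\Gamma_i$ depend on the choices; the sequence is meaningful only up to the following equivalence. Inverse sequences $\{\Gamma_i\}$ and $\{\Gamma'_m\}$ are \emph{pro-isomorphic} if there are indices $i_1<i_2<\cdots$ and $m_1<m_2<\cdots$ and homomorphisms $\Gamma_{i_{k+1}}\to\Gamma'_{m_k}\to\Gamma_{i_k}$ such that all the composites $\Gamma_{i_{k+1}}\to\Gamma'_{m_k}\to\Gamma_{i_k}$ and $\Gamma'_{m_{k+1}}\to\Gamma_{i_{k+1}}\to\Gamma'_{m_k}$ are bonds. Up to pro-isomorphism, the fundamental pro-group does not depend on the $K_i$ or the $t_i$. A sequence is \emph{pro-finitely presented} (\emph{pro-finitely generated}) if it is pro-isomorphic to a sequence of finitely presented (finitely generated) groups. We use one consequence of this definition. If $\{\Gamma_i\}$ is pro-finitely generated, then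
\begin{equation}\label{eq:pfg}
\begin{array}{l}
\text{for every $i$ there is $j\ge i$ such that the image of the bond $\Gamma_j\to\Gamma_i$}\\
\text{lies in a finitely generated subgroup of $\Gamma_i$.}
\end{array}
\end{equation}
Indeed, if $i_k\ge i$, the bond $\Gamma_{i_{k+1}}\to\Gamma_i$ factors through the finitely generated group $\Gamma'_{m_k}$.

The group $G$ is \emph{semistable at infinity} if any two proper rays in $\tilde X$ are properly homotopic. This property depends only on $G$, and when it holds the fundamental pro-group does not depend on the base ray. In this form semistability includes one-endedness, by the following observation, which we use several times: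
\begin{equation}\label{eq:tails}
\begin{array}{l}
\text{if $h$ is a proper homotopy between two rays and $K$ is compact,}\\
\text{then the path $h(T,\cdot)$ misses $K$ for all large $T$.}
\end{array}
\end{equation}
So two rays whose tails lie in different path components of the complement of a compact set are not properly homotopic.

The following is Question~17.6.2 of \cite{GTM}.

\begin{quote}
\emph{Let $G$ be an infinite group of type $F$. If $G$ is semistable at infinity, is the fundamental pro-group of $\tilde X$ pro-finitely presented?}
\end{quote}

The simplest cases suggest that the answer is yes. For $G=\mathbb Z^n$ with $n\ge2$ take $\tilde X=\mathbb R^n$. A proper ray $r(t)=|r(t)|\,v(t)$ that misses the origin is properly homotopic to a radial ray through the rays $|r(t)|\,v(st)$, $s\in[0,1]$, and radial rays can be rotated into one another, so $G$ is semistable. The complement of $[-i,i]^n$ is homotopy equivalent to $S^{n-1}$, so the pro-group is the constant sequence $\mathbb Z$ for $n=2$ and is trivial for $n\ge3$. The finiteness comes from pulling inward, and this works in any proper CAT(0) space: sliding along geodesics toward the center deforms the complement of the ball of radius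 $i+1$, inside the complement of the ball of radius $i$, into a compact sphere. In general $\tilde X$ is assembled from translates of a finite pattern, and semistability makes the pro-group independent of the base ray, so one may hope that the pro-group inherits the finiteness of $X$. But semistability is a matter of moving things \emph{outward} along rays, while \eqref{eq:pfg} asks that loops far out be pulled \emph{inward}. We show that the first does not imply the second: the answer to the question is no.

\subsection{Results}

A simplicial complex is \emph{flag} if every finite set of pairwise adjacent vertices spans a simplex. A subcomplex $\Lambda_0$ of $\Lambda$ is \emph{full} if every simplex of $\Lambda$ with vertices in $\Lambda_0$ lies in $\Lambda_0$; a full subcomplex of a flag complex is flag. The \emph{link} $\operatorname{Lk}(a)$ of a vertex $a$ consists of the simplices $\tau$ not containing $a$ such that $\tau\cup\{a\}$ is a simplex. For a finite flag complex $L$, the \emph{right-angled Artin group} $A_L$ has one generator for each vertex of $L$ and one relation $bc=cb$ for each edge $\{b,c\}$. Let $f:A_L\to\mathbb Z$ send every generator to $1$. Its kernel $G_L$ is the \emph{Bestvina--Brady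 group} of $L$.

\begin{theorem}\label{thm:main}
Let $L$ be a finite contractible flag complex such that
\begin{itemize}
\item[(S)] $L$ contains a triangle, every edge of $L$ lies in a triangle, and any two triangles of $L$ are joined by a chain of triangles in which consecutive ones share an edge;
\item[(N)] $L$ has a vertex $a$ such that $M=\operatorname{Lk}(a)$ is nonempty and connected and the homomorphism $\varphi:\pi_1(M)\to\pi_1(L')$ induced by inclusion is not surjective, where $L'$ is the full subcomplex on the vertices other than $a$.
\end{itemize}
Then $G_L$ is infinite, of type $F$ and semistable at infinity, and its fundamental pro-group is not pro-finitely generated. In particular it is not pro-finitely presented.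
\end{theorem}

The \emph{geometric dimension} of a group is the least dimension of a $K(G,1)$-complex.

\begin{theorem}\label{thm:dim}
For every $n\ge2$ there is a complex $L$ as in Theorem~\ref{thm:main} such that $G_L$ has geometric dimension $n$. The value $n=2$ is the least possible: an infinite group of type $F$ and geometric dimension $1$ is not semistable at infinity.
\end{theorem}

The terms in the next statement are recalled in Section~\ref{sec:Z}.

\begin{corollary}\label{cor:Z}
Let $L$ be as in Theorem~\ref{thm:main}. No contractible, locally compact, separable metrizable ANR with a free, proper, cocompact $G_L$-action has a $\mathcal Z$-compactification. In particular $G_L$ admits no $\mathcal Z$-structure.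
\end{corollary}

The group $A_L$ acts on a CAT(0) cube complex $E$, the homomorphism $f$ extends to a height function on $E$, and $G_L$ acts freely and cocompactly on the level set $Y=f^{-1}(0)$. The three hypotheses on $L$ have separate roles. Contractibility of $L$ makes $Y$ contractible (Section~\ref{sec:Y}). Condition (S) makes $Y$ semistable (Section~\ref{sec:semi}). Condition (N) makes the fundamental group of an auxiliary space $Z$ large (Section~\ref{sec:tower}), and a map $\theta$ from $Y$ minus a point to $Z$ (Section~\ref{sec:theta}) transfers this to the pro-group (Section~\ref{sec:proof}). The examples, built from the trefoil group, are in Section~\ref{sec:examples}.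

\section{The idea, in the free group of rank two}\label{sec:toy}

To violate \eqref{eq:pfg} we need a lower bound for the image of $\pi_1(Y-K)$ in $\pi_1(Y-\{1\})$, valid for every compact set $K$ containing the vertex $1$. The level set $Y$ is hard to handle directly, but $E$ is CAT(0). The powers of the generator $a$ span a line $\ell$ in $E$ along which $f$ is strictly increasing, so $\ell$ meets $Y$ only in $1$. Hence $Y-\{1\}\subseteq E-\ell$, and every invariant of loops in $E-\ell$ is an invariant of loops in $Y-\{1\}$. Removing one point from $Y$ has become removing a whole line from $E$, and the complement of the line has topology near every one of its vertices $a^k$.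

The mechanism is visible, for path components instead of loops, when $L$ consists of two points $a$ and $b$. This $L$ satisfies none of our hypotheses. Here $A_L$ is free on $a,b$, the complex $E$ is its Cayley graph, a tree, and $f$ is extended linearly over edges. Since $f$ rises by $1$ along each edge, $Y$ is the discrete set $G_L$. Let $V_k$ be the line through the vertices $a^kb^j$, $j\in\mathbb Z$, and let $\mathcal C=\ell\cup\bigcup_kV_k$, the \emph{comb} (Figure~\ref{fig:comb}). Define $\theta:E-\ell\to\mathbb Z$ in two steps. Every component of $E-\mathcal C$ is attached to $\mathcal C$ at a single vertex, and this vertex is not on $\ell$, because all four edges at $a^k$ lie in $\mathcal C$. Collapse each component to its attaching vertex; this retracts $E-\ell$ onto $\mathcal C-\ell$. Then send $V_k-\{a^k\}$ to $k$. The map $\theta$ is continuous, that is, locally constant.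

Now descend from $a^k$ along $V_k$ until the level set is reached. This gives the points $\iota_k=a^kb^{-k}\in Y$, $k\ge1$, at distance $2k$ from $1$, with $\theta(\iota_k)=k$. So $\theta$ takes infinitely many values on $Y-K$ for every compact $K\ni1$: although $Y$ touches $\ell$ only once, its neighborhoods of infinity see all the vertices $a^k$ with $k$ large.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[dashed] (-7.3,0) -- (1.6,0) node[right] {$f=0$};
\draw[very thick] (0.9,-0.9) -- (-3.7,3.7) node[above left] {$\ell$};
\foreach \k in {0,1,2,3} {
  \draw ({-2*\k-0.5},-0.5) -- ({-\k+0.8},{\k+0.8}) node[above right] {$V_{\k}$};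
  \fill ({-\k},\k) circle (2pt);
}
\foreach \k in {1,2,3} {
  \node[right] at ({-\k+0.1},\k) {$a^{\k}$};
  \draw[fill=white] ({-2*\k},0) circle (2.5pt);
  \node[below right] at ({-2*\k},0) {$a^{\k}b^{-\k}$};
}
\node[below] at (0,-0.15) {$1$};
\end{tikzpicture}
\caption{Part of the comb in the Cayley tree of the free group on $a,b$, drawn so that the vertical coordinate is the exponent sum $f$. The $a$-line $\ell$ meets the level $f=0$ only in $1$, while each $b$-line $V_k$ through $a^k$ meets it in $a^kb^{-k}$.}\label{fig:comb}
\end{figure}

In general $V_k$ is the translate by $a^k$ of the cube complex of $L'$, and the line $\ell$ thickens to a product of the cube complex of $M$ with $\mathbb R$. The point $\iota_k$ becomes a copy of $L'$ in $Y\cap V_k$, and the target $\mathbb Z$ becomes a tower $Z$ with one copy of $L'$ at each integer height, consecutive copies being joined by $M\times[0,1]$. In the toy case $M$ is empty and the tower falls apart. Under the hypotheses of Theorem~\ref{thm:main} the tower is connected, and the floors have to be told apart by $\pi_1(Z)$.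

\section{The cube complex and its level set}\label{sec:Y}

\subsection{The complex $E_\Lambda$}

We regard a simplex as its set of vertices and allow the empty simplex. Let $\Lambda$ be a finite flag complex. Take a unit Euclidean cube $(g,\tau)=[0,1]^\tau$ for each $g\in A_\Lambda$ and each simplex $\tau$ of $\Lambda$. For disjoint $S,\tau'\subseteq\tau$, identify the face of $(g,\tau)$ on which the coordinates in $S$ equal $1$ and those outside $S\cup\tau'$ equal $0$ with the cube $(g\prod_{b\in S}b,\tau')$. The result $E_\Lambda$ is a locally finite, finite-dimensional cube complex with vertex set $A_\Lambda$, and $A_\Lambda$ acts on it by left multiplication. For a simplex $\tau$ we have $A_\tau=\mathbb Z^\tau$, and $E_\tau=\mathbb R^\tau$ with its standard cubulation.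

The complex $E_\Lambda$ is the universal cover of the Salvetti complex of $A_\Lambda$, and in the length metric it is CAT(0) (Charney--Davis): it is a geodesic space whose triangles are at least as thin as Euclidean triangles with the same side lengths. We use this only through three standard consequences.
\begin{itemize}
\item[(C1)] Closed balls are compact.
\item[(C2)] Any two points $y,y'$ are joined by a unique geodesic $[y,y']$, which depends continuously on $y$ and $y'$. In particular $E_\Lambda$ is contractible.
\item[(C3)] Closed balls are convex, that is, they contain the geodesic between any two of their points.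
\end{itemize}

\begin{lemma}\label{lem:full}
Let $\Lambda_0$ be a full subcomplex of $\Lambda$. Then $A_{\Lambda_0}$ is a subgroup of $A_\Lambda$, and $E_{\Lambda_0}$ is an isometrically embedded convex subcomplex of $E_\Lambda$ and the image of a $1$-Lipschitz retraction. Each translate $gE_{\Lambda_0}$ is convex and is a retract of $E_\Lambda$.
\end{lemma}

\begin{proof}
Sending the generators outside $\Lambda_0$ to $1$ defines a homomorphism $r:A_\Lambda\to A_{\Lambda_0}$, since adjacent vertices of $\Lambda_0$ are adjacent in $\Lambda_0$ by fullness. It is a left inverse of the natural map $A_{\Lambda_0}\to A_\Lambda$, which is therefore injective, and $E_{\Lambda_0}$ is the subcomplex of cubes $(g,\tau)$ with $g\in A_{\Lambda_0}$, $\tau\subseteq\Lambda_0$. For any simplex $\tau$, the set $\tau_0$ of its vertices in $\Lambda_0$ is a simplex of $\Lambda_0$, again by fullness. Map $(g,\tau)$ onto $(r(g),\tau_0)$ by forgetting the coordinates outside $\tau_0$. The face given by $S,\tau'$ goes to the face given by $S\cap\tau_0$ and $\tau'\cap\tau_0$, which is $(r(g\prod_{b\in S}b),\tau'\cap\tau_0)$; so these maps fit together to a retraction $R:E_\Lambda\to E_{\Lambda_0}$. On each cube $R$ is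 an orthogonal projection, so it does not increase lengths of paths, and neither does the inclusion. Writing $d_0$ for the length metric of $E_{\Lambda_0}$, we get $d_0(y,y')=d_0(Ry,Ry')\le d(y,y')\le d_0(y,y')$ for $y,y'\in E_{\Lambda_0}$. Thus the geodesic from $y$ to $y'$ in $E_{\Lambda_0}$ is a geodesic of $E_\Lambda$, and by (C2) it is the only one. For the translates use $gRg^{-1}$.
\end{proof}

Two special cases matter. For a simplex $\tau$, each $gE_\tau$ is a convex copy of Euclidean space in $E_\Lambda$, a \emph{flat}. For a vertex $b$, the retraction onto $E_{\{b\}}=\mathbb R$ is a $1$-Lipschitz function $\xi_b:E_\Lambda\to\mathbb R$; on $(g,\tau)$ it equals the exponent sum of $b$ in $g$ plus the $b$-coordinate (read as $0$ if $b\notin\tau$). Thus $\xi_b(gy)=\xi_b(g)+\xi_b(y)$, the function $\xi_b$ vanishes on $E_{\Lambda_0}$ if $b\notin\Lambda_0$, and the $\xi_b$ with $b\in\tau$ are the coordinates of $E_\tau=\mathbb R^\tau$.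

\subsection{The level set}

From now on $L$ is as in Theorem~\ref{thm:main}, $G=G_L$ and $E=E_L$. Put $f=\sum_b\xi_b:E\to\mathbb R$. This extends the homomorphism $f$, satisfies $f(gy)=f(g)+f(y)$, and on $(g,\tau)$ equals $f(g)$ plus the sum of the coordinates. Each cube has a unique lowest and a unique highest vertex. For $I\subseteq\mathbb R$ and a subset $C\subseteq E$ write $C^I=C\cap f^{-1}(I)$, and $C^i=C^{\{i\}}$. Let $Y=E^0$; it is preserved by $G$.

Cut the cubes of $E$ along the integer levels of $f$. The resulting cells are
\begin{itemize}
\item the vertices of $E$;
\item the \emph{slices} $C^i$, for a cube $C$ and an integer $i$ with $\min_Cf<i<\max_Cf$, of dimension $\dim C-1$;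
\item the \emph{slabs} $C^{[i,i+1]}$ with $\min_Cf\le i$ and $i+1\le\max_Cf$, of dimension $\dim C$.
\end{itemize}
Each is a convex polytope. The interior of a slice or slab of $C$ lies in the interior of $C$, so the open cells partition $E$: a point that is not a vertex lies in the interior of a unique cube, and its height is or is not an integer. The faces of a slice or slab of $C$ are vertices, slices and slabs of faces of $C$. So this is a regular cell structure on $E$ in which $Y$ and the sets $E^{[m,n]}$, $m\le n$ integers, are subcomplexes. The vertex set of $Y$ is $G$, since an edge of $E$ has no slices. A simplex $\tau$ gives cubes of dimension $\dim\tau+1$, so $\dim Y\le\dim L$.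

\begin{proposition}\label{prop:contr}
The complex $Y$ is contractible.
\end{proposition}

\begin{proof}
We show that $E^{[m,n]}\hookrightarrow E^{[m,n+1]}$ and $E^{[m,n]}\hookrightarrow E^{[m-1,n]}$ are homotopy equivalences for all integers $m\le n$. This suffices: a map of a sphere into $Y$ is null-homotopic in $E$, the null-homotopy has compact image and so lies in some $E^{[-n,n]}$, hence the map is null-homotopic in $Y=E^{[0,0]}$, and Whitehead's theorem applies.

The cells of $E^{[m,n+1]}$ not in $E^{[m,n]}$ are the vertices of height $n+1$, the slices $C^{n+1}$ and the slabs $C^{[n,n+1]}$. We sort them by whether $C$ continues above level $n+1$.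

Call $C$ \emph{tall} if $\min_Cf\le n$ and $\max_Cf>n+1$. The slices at level $n+1$ are exactly the $C^{n+1}$ with $C$ tall, and $C^{n+1}$ is a codimension-one face of $C^{[n,n+1]}$. A cube that contains an interior point of $C$ contains $C$. So the other cells of $E^{[m,n+1]}$ that contain $C^{n+1}$ or $C^{[n,n+1]}$ are slices and slabs of cubes $C'\supsetneq C$, and such $C'$ are tall. Proceed by decreasing dimension of tall cubes. Once the cells of the tall cubes of larger dimension are gone, $C^{n+1}$ is a face of $C^{[n,n+1]}$ only, and we deformation retract the polytope $C^{[n,n+1]}$ onto its boundary minus the interior of $C^{n+1}$. This can be done at once for all tall cubes of a given dimension, and finitely many stages remove all cells of tall cubes.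

What remains is $E^{[m,n]}$, the vertices $v$ of height $n+1$, and the slabs of the cubes of positive dimension whose highest vertex is such a $v$. These cubes are $C=(v\prod_{b\in\tau}b^{-1},\tau)$ with $\tau\ne\emptyset$. In the coordinates of $C$ the slab is $\{x\in[0,1]^\tau:\sum_b(1-x_b)\le1\}$, the simplex spanned by $v$ and the vertices $vb^{-1}$, $b\in\tau$. For fixed $v$ these simplices form a cone with apex $v$ whose base is a subcomplex of $E^n$ isomorphic to $L$. Since $L$ is contractible, the inclusion of the base into the cone is a homotopy equivalence of CW complexes, so the cone deformation retracts onto its base. Different cones meet only in $E^n$, so these deformations combine.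

For the second inclusion exchange highest and lowest: the tall cubes are those with $\max_Cf\ge m$ and $\min_Cf<m-1$, and the cones have apex $v$ of height $m-1$ and base spanned by the vertices $vb$.
\end{proof}

\begin{proposition}\label{prop:F}
The group $G$ is infinite, and $Y/G$ is a finite $K(G,1)$-complex with universal cover $Y$.
\end{proposition}

\begin{proof}
An element of $A_L$ that preserves a cell preserves the cube whose interior contains the interior of the cell, hence fixes the lowest vertex of that cube, hence is trivial. So $G$ permutes the cells of $Y$ freely, $Y\to Y/G$ is a covering and $Y/G$ is a CW complex. A cube $(g,\tau)$ that meets $Y$ has $-|\tau|\le f(g)\le0$, and its $G$-orbit is determined by $f(g)$ and $\tau$. So there are finitely many orbits of cells. For an edge $\{b,c\}$ of $L$, the element $bc^{-1}\in G$ has infinite order in the subgroup $A_{\{b,c\}}=\mathbb Z^2$.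
\end{proof}

\section{Semistability}\label{sec:semi}

In a CAT(0) space one compares rays by geodesic homotopies. The level set $Y$ is not convex in $E$ in general, so this is not available. But $Y$ contains many Euclidean planes that are convex in $E$. Seen from a point of such a plane, a ball of $E$ blocks less than half of the directions, so rays can be rotated around it; condition (S) allows us to pass from plane to plane.

For a vertex $x$ of $Y$, a triangle $\sigma$ and an edge $\varepsilon$ of $L$, put
\[
P_{x,\sigma}=xE_\sigma\cap Y,\qquad \lambda_{x,\varepsilon}=xE_\varepsilon\cap Y .
\]
On the flat $xE_\sigma\cong\mathbb R^3$ the function $f$ is the sum of the three coordinates, so $P_{x,\sigma}$ is a Euclidean plane, closed and convex in $E$. If $\varepsilon\subset\sigma$, then $\lambda_{x,\varepsilon}$ is a straight line in $P_{x,\sigma}$ through $x$. A $1$-cell of $Y$ is the slice of a square $(xc^{-1},\{b,c\})$ with $x\in G$, that is, the diagonal from $x$ to $y=xbc^{-1}$. It lies on $\lambda_{x,\varepsilon}$ for $\varepsilon=\{b,c\}$, and $P_{y,\sigma}=P_{x,\sigma}$ for every triangle $\sigma\supset\varepsilon$, because $x^{-1}y\in A_\sigma$.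

Let $B_0=\emptyset$, and for $n\ge1$ let $B_n$ be the closed ball of radius $n$ about $1$ in $E$. Let $B$ be one of the $B_n$ and let $x$ be a vertex of $Y$ outside $B$. A \emph{good ray} at $x$ (for $B$) is a straight ray from $x$, parametrized by arc length, that lies in some plane $P_{x,\sigma}$ and misses $B$. It is a proper ray in $Y$. If a line in $P_{x,\sigma}$ passes through $x$, its two halves cannot both meet $B$, for then $x\in B$ by convexity. So one half is good; in particular good rays exist, as $L$ has a triangle. Below, a map into $Y-B$ is called proper if it is proper as a map to $Y$.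

\begin{lemma}\label{lem:rotate}
Any two good rays at $x$ are joined by a proper homotopy in $Y-B$ that keeps the initial point at $x$.
\end{lemma}

\begin{proof}
First let both rays lie in $P=P_{x,\sigma}$. The set $B\cap P$ is compact and convex and does not contain $x$. If it is nonempty, a line in $P$ strictly separates it from $x$, so the directions at $x$ of rays meeting $B$ lie in an open half circle. They form the image of $B\cap P$ under radial projection, a compact connected set, hence a closed arc or a point. So the good directions form an open arc or the whole circle, and there is a path $v(s)$ of good unit vectors joining the two given ones. The homotopy $(t,s)\mapsto x+tv(s)$ misses $B$, and it is proper because its value is at distance $t$ from $x$.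

If triangles $\sigma,\sigma'$ share an edge $\varepsilon$, the good half of $\lambda_{x,\varepsilon}$ lies in both $P_{x,\sigma}$ and $P_{x,\sigma'}$. By (S), any two triangles are joined by a chain of such pairs.
\end{proof}

Let $\kappa:[0,1]\to[0,1]$ be $0$ on $[0,\frac13]$, $1$ on $[\frac23,1]$ and linear in between.

\begin{lemma}\label{lem:strip}
Let $e:[0,1]\to Y-B$ be a linearly parametrized $1$-cell from $x$ to $y$, or the constant path at a vertex $x=y$. Let $\rho,\rho'$ be good rays at $x,y$. Then there is a proper map $F:[0,\infty)\times[0,1]\to Y-B$ with $F(\cdot,0)=\rho$, $F(\cdot,1)=\rho'$ and $F(0,\cdot)=e\circ\kappa$.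
\end{lemma}

\begin{proof}
If $e$ is constant this is Lemma~\ref{lem:rotate}. Otherwise $e$ lies on a line $\lambda=\lambda_{x,\varepsilon}$, and by (S) there is a triangle $\sigma\supset\varepsilon$, so that $\lambda\subset P_{x,\sigma}=P_{y,\sigma}$. The convex set $\lambda\cap B$ misses $e$, so it lies on one side of $e$ in $\lambda$. Let $v$ be the unit vector along $\lambda$ pointing to the other side (either side if $\lambda\cap B=\emptyset$). The map $(t,s)\mapsto e(s)+tv$ is proper and misses $B$, and its restrictions to $s=0$ and $s=1$ are good rays $\mu_x$ at $x$ and $\mu_y$ at $y$. Stack three strips: the homotopy of Lemma~\ref{lem:rotate} from $\rho$ to $\mu_x$, this map, and the homotopy from $\mu_y$ to $\rho'$.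
\end{proof}

An \emph{edge ray} is a proper ray whose restriction to each $[i,i+1]$ is a linearly parametrized $1$-cell or is constant at a vertex.

\begin{lemma}\label{lem:edge}
Every proper ray $r$ in $Y$ is properly homotopic to an edge ray.
\end{lemma}

\begin{proof}
For a vertex $v$ let $\operatorname{st}(v)$ be the union of the open cells of $Y$ whose closure contains $v$. Its complement is a subcomplex, so it is open. It contracts to $v$ along straight segments in the cells, and its closure is a finite subcomplex. These sets cover $Y$, so there are $0=s_0<s_1<\cdots\to\infty$ and vertices $v_i$ with $r([s_i,s_{i+1}])\subseteq\operatorname{st}(v_i)$. The closed cell $c_i$ whose interior contains $r(s_{i+1})$ has both $v_i$ and $v_{i+1}$ as vertices. First, in the contractible set $\operatorname{st}(v_i)$, homotope $r|_{[s_i,s_{i+1}]}$ rel endpoints to the segment from $r(s_i)$ to $v_i$ followed by the segment from $v_i$ to $r(s_{i+1})$. Second, in the convex polytope $c_i$, homotope the path from $v_i$ through $r(s_{i+1})$ to $v_{i+1}$ rel endpoints to an edge path in the connected $1$-skeleton of $c_i$. Drop the initial segment from $r(0)$ to $v_0$ and reparametrize. The $i$th piece of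 each homotopy lies in the closure of $\operatorname{st}(v_i)$. A compact set meets finitely many closed stars, and each vertex occurs finitely often among the $v_i$ because $r$ is proper. So both homotopies are proper.
\end{proof}

\begin{proposition}\label{prop:semi}
Any two proper rays in $Y$ are properly homotopic.
\end{proposition}

\begin{proof}
Let $r$ be an edge ray, $x_i=r(i)$ and $e_i=r|_{[i,i+1]}$. We sweep $r$ onto a straight ray by attaching a good ray at each $x_i$ and filling in strips. For the result to be proper the strips must leave every compact set, so the rays are chosen good for larger and larger balls. Put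
\[
n(i)=\max\{\,n\le i:\ r([i,\infty))\cap B_n=\emptyset\,\}.
\]
This is defined since $B_0=\emptyset$, it is nondecreasing, and it tends to infinity since $r$ is proper and the balls are compact. Let $\rho_i$ be a good ray at $x_i$ for $B_{n(i)}$. Then $\rho_{i+1}$ is good for $B_{n(i)}\subseteq B_{n(i+1)}$ too, and Lemma~\ref{lem:strip} gives proper maps $[0,\infty)\times[i,i+1]\to Y-B_{n(i)}$ with bottom side $\rho_i$ and top side $\rho_{i+1}$. They fit together to a map $F:[0,\infty)^2\to Y$. A compact set lies in some $B_n$, so it meets the images of only the finitely many strips with $n(i)<n$, and each of these is proper; hence $F$ is proper. The homotopy $(t,s)\mapsto F(t\cos\frac{\pi s}2,t\sin\frac{\pi s}2)$ is proper and joins $\rho_0$ to $F(0,\cdot)$. The latter is $r\circ\hat\kappa$, where $\hat\kappa$ acts as $\kappa$ on each $[i,i+1]$, and $r((1-s)t+s\hat\kappa(t))$ is a proper homotopy from $r$ to $r\circ\hat\kappa$.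

With Lemma~\ref{lem:edge}, every proper ray is properly homotopic to a straight ray at a vertex, that is, a good ray for $B_0$. Two vertices of the connected complex $Y$ are joined by an edge path, and stacking finitely many strips for $B_0$ along it shows that straight rays at these vertices are properly homotopic.
\end{proof}

\begin{corollary}\label{cor:join}
Let $K\subset Y$ be compact with $K\subseteq B_n$, and let $\omega$ be a proper ray in $Y$ with $\omega([t,\infty))\cap K=\emptyset$. Then every vertex $x\in Y-B_n$ is joined to $\omega(t)$ by a path in $Y-K$.
\end{corollary}

\begin{proof}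
Let $\rho$ be a good ray at $x$ for $B_n$ and $h$ a proper homotopy from $\rho$ to $\omega$. By \eqref{eq:tails}, $h(T,\cdot)$ misses $K$ for some $T\ge t$. Follow $\rho$ to $\rho(T)$, then $h(T,\cdot)$ to $\omega(T)$, then $\omega$ back to $\omega(t)$.
\end{proof}

\begin{remark}
The chain condition in (S) cannot simply be dropped. Let $L$ be two triangles with one common vertex $c$. Then $A_L=\langle c\rangle\times(\mathbb Z^2*\mathbb Z^2)$, and projection to the second factor maps $G_L$ isomorphically onto $\mathbb Z^2*\mathbb Z^2$. In the universal cover of the wedge of two tori, a vertex separates the two planes through it, so by \eqref{eq:tails} rays in these planes are not properly homotopic.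
\end{remark}

\section{The tower and its fundamental group}\label{sec:tower}

Let $a$, $M$, $L'$ be as in (N). Since $L$ is flag, $M$ is full in $L'$: vertices of $M$ that span a simplex are, together with $a$, pairwise adjacent. Also $L=L'\cup(a*M)$, where $a*M$ is the cone on $M$ with apex $a$, and $L'\cap(a*M)=M$. The complex $L'$ is connected: a component of $L'$ missing $M$ would be a component of $L$ without $a$, so every component of $L'$ meets the connected complex $M$. Fix a vertex $m_0$ of $M$ and put
\[
Q=\pi_1(L',m_0),\qquad H=\varphi(\pi_1(M,m_0))\le Q .
\]
Condition (N) says $H\ne Q$. On the other hand, van Kampen's theorem identifies $\pi_1(L)$ with the quotient of $Q$ by the normal closure of $H$, and $L$ is contractible. So $H$ is a proper subgroup whose conjugates generate $Q$; in particular $Q$ is not abelian.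

The \emph{tower} is
\[
Z=(L'\times\mathbb Z)\cup(M\times\mathbb R)\subseteq L'\times\mathbb R,\qquad \Pi=\pi_1(Z,(m_0,0)).
\]
Let $\eta_k$ be the segment in $\{m_0\}\times\mathbb R$ from $(m_0,0)$ to $(m_0,k)$, and let $i_k:Q\to\Pi$ send the class of a loop $\alpha$ to the class of $\eta_k\cdot(\alpha\times\{k\})\cdot\bar\eta_k$. The projection $Z\to L'$ induces the \emph{folding homomorphism} $\Phi:\Pi\to Q$, with $\Phi\circ i_k=\mathrm{id}$ for all $k$. So $i_k$ is injective; let $Q_k$ be its image. If $\alpha$ lies in $M$, sliding it along $M\times\mathbb R$ shows that $i_k[\alpha]=i_0[\alpha]$. Thus all $i_k$ agree on $H$, and we regard $H$ as a subgroup of $\Pi$, on which $\Phi$ is the inclusion into $Q$. Put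
\[
\Pi_n=\langle Q_k:|k|\le n\rangle,\qquad \Pi_n'=\langle Q_k:|k|>n\rangle .
\]

\begin{lemma}\label{lem:amalgam}
The group $\Pi$ is the free product of the groups $Q_k$ amalgamated along $H$. For each $n\ge0$ we have $\Pi=\Pi_n*_H\Pi'_n$, and every finitely generated subgroup of $\Pi$ lies in some $\Pi_n$.
\end{lemma}

\begin{proof}
Let $U$ be an open neighborhood of $M$ in $L'$ that deformation retracts onto $M$. Put $O=(U\times\mathbb Z)\cup(M\times\mathbb R)$ and $O_k=O\cup(L'\times\{k\})$. The $O_k$ are open and cover $Z$, and any two of them meet in $O$. Moreover $O\simeq M$ and $O_k\simeq L'$, and these are path connected; here we use that $M$ is nonempty and connected. By van Kampen's theorem, $\Pi$ is the quotient of the free product of copies of $Q$, indexed by $k$, by the relations $i_k(\varphi(p))=i_0(\varphi(p))$ for $p\in\pi_1(M,m_0)$. This is the amalgamated product along $H$. Group the factors into those with $|k|\le n$ and those with $|k|>n$. Folding shows that $H$ injects into both partial amalgams, and $\Pi$ is their amalgamated product along $H$. The factors of an amalgamated product embed in it, and their images are $\Pi_n$ and $\Pi'_n$. Finally, $\Pi$ is the increasing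 union of the $\Pi_n$.
\end{proof}

\begin{example}\label{ex:trefoil}
In Section~\ref{sec:examples} we realize $Q=\langle s,t\mid sts=tst\rangle$ with $H=\langle t\rangle$. Then
\[
\Pi=\langle\,t,\ s_k\ (k\in\mathbb Z)\mid s_kts_k=ts_kt\,\rangle .
\]
This group is not finitely generated. Let it act on $\{p,q\}\sqcup\mathbb Z$ by $t\mapsto(p\;q)$ and $s_k\mapsto(q\;k)$; both sides of the relation act as $(p\;k)$. Then $\Pi_n$ fixes every $k$ with $|k|>n$, while $s_k$ does not. Yet the abelianization of $\Pi$ is $\mathbb Z$, and the relation gives $s_k=(ts_k)t(ts_k)^{-1}$. So each generator of $Q_k$, taken alone, is conjugate into $\Pi_0$.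
\end{example}

Knowing that $Q_k\not\subseteq\Pi_n$ is not enough. In $Y$ we reach the $k$th copy of $L'$ by a path over which we have no control, so we see $Q_k$ only up to conjugacy, and the example shows that we must then follow the whole group $Q_k$ and not its generators one at a time. Recall that an amalgam $A*_HA'$ acts on its \emph{Bass--Serre tree}, whose vertices are the cosets $gA$ and $gA'$ and whose edges are the cosets $gH$, with $gH$ joining $gA$ to $gA'$. The stabilizer of a coset $gJ$ is $gJg^{-1}$.

\begin{lemma}\label{lem:conj}
If $|k|>n$, then no conjugate of $Q_k$ in $\Pi$ lies in $\Pi_n$.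
\end{lemma}

\begin{proof}
Suppose $gQ_kg^{-1}\subseteq\Pi_n$. In the Bass--Serre tree of $\Pi_n*_H\Pi'_n$, the group $Q_k$ fixes the vertex $\Pi'_n$ and the vertex $g^{-1}\Pi_n$, which are distinct since they are cosets of different factors. So $Q_k$ fixes the geodesic between them, and in particular an edge $hH$; that is, $Q_k\subseteq hHh^{-1}$. Applying $\Phi$ gives $Q\subseteq\Phi(h)H\Phi(h)^{-1}$, so $H=Q$, contrary to (N).
\end{proof}

\begin{remark}
This is the only use of $H\ne Q$. If $H=Q$, then $\Pi=Q$ is finitely generated and the tower detects nothing. This happens when $L$ is a triangle: then (S) holds, $Y$ is a plane, $G_L\cong\mathbb Z^2$, and the pro-group is the constant sequence $\mathbb Z$.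
\end{remark}

\section{The map from $E-\ell$ to the tower}\label{sec:theta}

Let $\ell=E_{\{a\}}$ be the line through the vertices $a^k$. On it $f=\xi_a$ is the coordinate, so $\ell\cap Y=\{1\}$. Put $V_k=a^kE_{L'}$. Since $\xi_a=k$ on $V_k$, these subcomplexes are disjoint and $V_k\cap\ell=\{a^k\}$; since $\xi_a$ is $1$-Lipschitz,
\begin{equation}\label{eq:far}
d(1,V_k)\ge|k| .
\end{equation}
The cone $a*M$ is full in $L$, and $A_{a*M}=A_M\times\langle a\rangle$. Matching $(ma^k,\tau\cup\{a\})$ with $(m,\tau)\times[k,k+1]$ identifies $E_{a*M}$ with $E_M\times\mathbb R$. The second coordinate is $\xi_a$, the point $(y,k)$ is $a^ky$, the line $\ell$ is $\{1\}\times\mathbb R$, and $V_k\cap(E_M\times\mathbb R)=E_M\times\{k\}$. The \emph{comb} is the subcomplex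
\[
\mathcal C=(E_M\times\mathbb R)\cup\bigcup_{k\in\mathbb Z}V_k .
\]
It has the shape of the tower, with $E_{L'}$ and $E_M$ in place of $L'$ and $M$. As in Section~\ref{sec:toy}, we first retract $E-\ell$ onto $\mathcal C-\ell$ and then map $\mathcal C-\ell$ to $Z$.

\subsection{Retraction onto the comb}

We need to know how the rest of $E$ is attached to $\mathcal C$, and a tree organizes this. The relations of $A_L$ that involve $a$ say that $a$ commutes with $A_M$, which is a subgroup of $A_{L'}$ by Lemma~\ref{lem:full}. So $A_L$ is the HNN extension $\langle A_{L'},a\mid ama^{-1}=m\ (m\in A_M)\rangle$. Its Bass--Serre tree $T$ has the cosets $gA_{L'}$ as vertices and the cosets $gA_M$ as edges, with $gA_M$ running from $gA_{L'}$ to $gaA_{L'}$.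

Define $\psi:E\to T$ as follows. A cube $(g,\tau)$ with $a\notin\tau$ goes to the vertex $gA_{L'}$. A cube $(g,\tau)$ with $a\in\tau$ goes onto the edge $gA_M$ by its $a$-coordinate. In the second case the other vertices of $\tau$ lie in $M$, so a face of $(g,\tau)$ has the form $(gm,\tau')$ or $(gma,\tau')$ with $m\in A_M$, and $gmA_M=gA_M$, $gmA_{L'}=gA_{L'}$, $gmaA_{L'}=gaA_{L'}$; so $\psi$ is compatible with faces. The preimage of the vertex $gA_{L'}$ is $gE_{L'}$. The cubes mapping onto the edge $gA_M$ form the \emph{piece} $g(E_M\times[0,1])$, whose ends are $gE_M\subseteq gE_{L'}$ and $gaE_M\subseteq gaE_{L'}$. The edge $a^kA_M$ joins $a^kA_{L'}$ to $a^{k+1}A_{L'}$, these vertices are distinct, and so these edges form a line in $T$, the \emph{axis}. Its preimage is $\mathcal C$.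

\begin{lemma}\label{lem:comb}
There is a retraction $R_{\mathcal C}:E\to\mathcal C$ that maps $E-\ell$ into $\mathcal C-\ell$.
\end{lemma}

\begin{proof}
Let $D$ be a component of the complement of the axis in $T$. Exactly one edge $\beta$ with interior in $D$ has an endpoint on the axis, and it has only one such endpoint, say $a^kA_{L'}$: there is at least one such edge since $T$ is connected, and a second connection to the axis would create a cycle. Let $W_D$ be the union of the cubes whose interiors map into $D$. Such a cube maps entirely into $D$ unless it maps onto $\beta$. So $W_D\cap\mathcal C$ is the end of the piece over $\beta$ that lies in $V_k$. This end is $gE_M$ for some $g\in a^kA_{L'}$, where $\beta=gA_M$ if $\beta$ starts at $a^kA_{L'}$ and $\beta=ga^{-1}A_M$ if it ends there.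

The point is that $gE_M$ misses $\ell$. Otherwise it contains $a^k$, so $g=a^km$ with $m\in A_M$. Then $\beta=a^kA_M$ in the first case, and $\beta=a^kma^{-1}A_M=a^{k-1}A_M$ in the second. Both are edges of the axis, a contradiction.

Let $R_{\mathcal C}$ be the identity on $\mathcal C$, and on $W_D$ the restriction of the retraction $E\to gE_M$ of Lemma~\ref{lem:full}. The two rules agree on $W_D\cap\mathcal C=gE_M$, and $W_D\cap W_{D'}\subseteq\mathcal C$ for $D\ne D'$, so $R_{\mathcal C}$ is well defined. Every cube lies in $\mathcal C$ or in some $W_D$, so $R_{\mathcal C}$ is continuous on each cube and hence on $E$. It maps each $W_D$ into $\mathcal C-\ell$.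
\end{proof}

\subsection{The direction map}

It remains to map $E_{L'}-\{1\}$ to $L'$, taking $E_M-\{1\}$ to $M$. On a flat $E_\tau$ one can normalize the absolute values of the coordinates. Far from $1$ this fails, since the nonzero coordinates $\xi_b(y)$ need not be indexed by a simplex, and all of them vanish at a commutator. So we first pull $y$ toward $1$ along a geodesic; the map records the initial direction of $[1,y]$, with signs forgotten.

Every point $z\in E_{L'}$ with $d(1,z)<1$ lies in a flat $E_\tau$, $\tau$ a simplex of $L'$. To see this, note that the cubes containing $1$ form the closed set $\bigcup_\tau[-1,1]^\tau\subseteq\bigcup_\tau E_\tau$, and the union $O_1=\bigcup_\tau(-1,1)^\tau$ of their interiors is open, its complement being a subcomplex. If $z\notin O_1$, the first point of $[1,z]$ outside $O_1$ lies in some $[-1,1]^\tau-(-1,1)^\tau$, hence at distance at least $1$ from $1$, because $E_\tau$ is isometrically embedded.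

For $y\in E_{L'}-\{1\}$ let $c(y)$ be the point of $[1,y]$ at distance $\min(\frac12,d(1,y))$ from $1$; it depends continuously on $y$ by (C2). Define, in barycentric coordinates,
\[
u(y)=\frac{\sum_b|\xi_b(c(y))|\,b}{\sum_b|\xi_b(c(y))|},
\]
with sums over the vertices $b$ of $L'$. As $c(y)\in E_\tau-\{1\}$ for some $\tau$, the denominator is positive and $u(y)\in\tau$. So $u:E_{L'}-\{1\}\to L'$ is well defined and continuous. If $y\in E_M$, then $c(y)\in E_M$ by convexity, so $\xi_b(c(y))=0$ for $b\notin M$, and $u(y)\in M$ since $M$ is full.

For $k\ge1$ let $j_k:L'\to E_{L'}-\{1\}$ send the point $\sum_{b\in\tau}t_bb$ of a simplex $\tau$ to the point of $E_\tau=\mathbb R^\tau$ with coordinates $-kt_b$. For $\tau'\subseteq\tau$ the flat $E_{\tau'}$ is a coordinate subspace of $E_\tau$, so $j_k$ is well defined and continuous, and $f\circ j_k=-k$. The geodesic from $1$ to $j_k(z)$ is the Euclidean segment in $E_\tau$, so $c(j_k(z))$ is a positive multiple of $j_k(z)$ and $u(j_k(z))=z$.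

\begin{proposition}\label{prop:theta}
There are a map $\theta:E-\ell\to Z$ and maps $\iota_k:L'\to(Y\cap V_k)-\ell$, $k\ge1$, such that $\theta(\iota_k(z))=(z,k)$ for all $z\in L'$ and $\iota_k(m_0)$ is a vertex of $Y$.
\end{proposition}

\begin{proof}
Define $\theta_0:\mathcal C-\ell\to Z$ by $\theta_0(a^ky)=(u(y),k)$ for $y\in E_{L'}-\{1\}$ and $\theta_0(y,s)=(u(y),s)$ for $(y,s)\in(E_M-\{1\})\times\mathbb R$; the second value lies in $M\times\mathbb R$. The rules agree at the common points $a^ky=(y,k)$. The sets on which they are given form a locally finite closed cover of $\mathcal C-\ell$, so $\theta_0$ is continuous. Put $\theta=\theta_0\circ R_{\mathcal C}$ and $\iota_k(z)=a^kj_k(z)$. Then $f(\iota_k(z))=k-k=0$, the point $\iota_k(z)\in V_k$ is not $a^k$, and $\theta(\iota_k(z))=(u(j_k(z)),k)=(z,k)$. Finally $\iota_k(m_0)=a^km_0^{-k}\in G$.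
\end{proof}

\section{Loops near infinity}\label{sec:proof}

It is convenient to phrase \eqref{eq:pfg} without base paths. A map $\phi:U\to V$ of spaces is \emph{finitely carried at $x\in U$} if $\phi_*\pi_1(U,x)$ lies in a finitely generated subgroup of $\pi_1(V,\phi(x))$.
\begin{itemize}
\item[(F1)] This depends only on the path component of $x$ and the homotopy class of $\phi$: moving $x$ along a path, or $\phi$ along a homotopy, changes $\phi_*\pi_1(U,x)$ by a change-of-base-point isomorphism in $V$.
\item[(F2)] If $\phi$ is finitely carried at $x$, then $\chi\circ\phi$ is finitely carried at $x$, and $\phi\circ\chi'$ is finitely carried at every point of $\chi'^{-1}(x)$.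
\item[(F3)] A map that factors through a finite complex is finitely carried at every point.
\end{itemize}
The image of a bond $\Gamma_j\to\Gamma_i$ lies in a finitely generated subgroup exactly when the inclusion $\tilde X-K_j\hookrightarrow\tilde X-K_i$ is finitely carried at $\omega(t_j)$.

\begin{proposition}\label{prop:key}
Let $K\subset Y$ be compact with $1\in K$, and let $\omega$ be a proper ray in $Y$ with $\omega([t,\infty))\cap K=\emptyset$. Then $Y-K\hookrightarrow Y-\{1\}$ is not finitely carried at $\omega(t)$.
\end{proposition}

\begin{proof}
Suppose it is. Since $Y-\{1\}\subseteq E-\ell$, the map $\theta|_{Y-K}$ is finitely carried at $\omega(t)$ by (F2). Fix a path $\delta$ in $Z$ from $(m_0,0)$ to $\theta(\omega(t))$, and let $I\le\Pi$ be the group of classes $[\delta\cdot\theta(\zeta)\cdot\bar\delta]$ for loops $\zeta$ in $Y-K$ at $\omega(t)$. By Lemma~\ref{lem:amalgam}, $I\subseteq\Pi_n$ for some $n$. Enlarging $n$, assume also $K\subseteq B_n$, and fix $k>n$.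

By \eqref{eq:far}, $\iota_k(L')\subseteq Y\cap V_k$ misses $B_n$. By Corollary~\ref{cor:join} there is a path $\gamma$ in $Y-K$ from $\omega(t)$ to the vertex $\iota_k(m_0)$. For a loop $\alpha$ in $L'$ at $m_0$, the loop $\zeta=\gamma\cdot\iota_k(\alpha)\cdot\bar\gamma$ lies in $Y-K$. By Proposition~\ref{prop:theta}, $\theta(\iota_k(\alpha))=\alpha\times\{k\}$, so with $g=[\delta\cdot\theta(\gamma)\cdot\bar\eta_k]\in\Pi$, which does not depend on $\alpha$,
\[
[\delta\cdot\theta(\zeta)\cdot\bar\delta]=g\,i_k[\alpha]\,g^{-1}.
\]
Hence $gQ_kg^{-1}\subseteq I\subseteq\Pi_n$ with $k>n$, contradicting Lemma~\ref{lem:conj}.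
\end{proof}

We now pass from $Y$ to other spaces on which $G$ acts. An action on $W$ is \emph{proper} if $\{g:gC\cap C'\ne\emptyset\}$ is finite for all compact $C,C'$, and \emph{cocompact} if $W=GC$ for some compact $C$. A free proper action on a locally compact Hausdorff space is a covering action.

\begin{lemma}\label{lem:phe}
Let $G$ act freely, properly and cocompactly on a contractible, locally compact, locally path connected Hausdorff space $W$ such that $W/G$ has the homotopy type of a CW complex. Then there are proper maps $p:W\to Y$, $q:Y\to W$ and proper homotopies $pq\simeq\mathrm{id}_Y$, $qp\simeq\mathrm{id}_W$.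
\end{lemma}

\begin{proof}
The map $W\to W/G$ is a universal covering with group $G$ and contractible total space, so a CW model of $W/G$ is a $K(G,1)$-complex. Any two of these are homotopy equivalent, so there are homotopy inverse maps $\bar p:W/G\to Y/G$ and $\bar q:Y/G\to W/G$. A lift $p:W\to Y$ of $\bar p$ satisfies $p(gw)=\nu(g)p(w)$, where $\nu:G\to G$ corresponds to $\bar p_*$ on fundamental groups and so is an automorphism. Such a map is proper: if $W=GC$ and $C'\subseteq Y$ is compact, the closed set $p^{-1}(C')$ lies in the union of the $gC$ with $\nu(g)p(C)\cap C'\ne\emptyset$, and there are finitely many of these. The same argument applies to lifts of $\bar q$, and to $G$-equivariant homotopies on $Y$ or $W$.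

Fix $p$. Lift a homotopy $\bar p\bar q\simeq\mathrm{id}$ to a homotopy on $Y$ ending at $\mathrm{id}_Y$; it is equivariant by uniqueness of lifts. It starts at a lift of $\bar p\bar q$, which equals $gpq_0=p\,\nu^{-1}(g)q_0$ for any lift $q_0$ of $\bar q$ and a suitable $g\in G$. With $q=\nu^{-1}(g)q_0$ we have $pq\simeq\mathrm{id}_Y$ properly. Lifting a homotopy $\bar q\bar p\simeq\mathrm{id}$ gives in the same way $q'p\simeq\mathrm{id}_W$ properly, where $q'=g'q$ for some $g'\in G$. Then $q'\simeq q'pq\simeq q$, so $qp\simeq q'p\simeq\mathrm{id}_W$, all properly.
\end{proof}

\begin{lemma}\label{lem:transfer}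
Let $W,p,q$ be as in Lemma~\ref{lem:phe} and let $A=p^{-1}(1)$, a compact set. For every compact $A'\supseteq A$ and every proper ray $\omega'$ in $Y$, the following holds for all large $t$: the point $q(\omega'(t))$ lies in $W-A'$, and $W-A'\hookrightarrow W-A$ is not finitely carried at it.
\end{lemma}

\begin{proof}
Let $h:Y\times[0,1]\to Y$ be the proper homotopy from $pq$ to the identity, and let $K$ be the union of $q^{-1}(A')$ and the projection of $h^{-1}(1)$ to $Y$. Then $K$ is compact and contains $1$, and $h$ restricts to a homotopy in $Y-\{1\}$ from the composite
\[
Y-K\xrightarrow{\ q\ }W-A'\hookrightarrow W-A\xrightarrow{\ p\ }Y-\{1\}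
\]
to the inclusion. Take $t$ with $\omega'([t,\infty))\cap K=\emptyset$. If the middle map were finitely carried at $q(\omega'(t))$, then by (F2) and (F1) the inclusion $Y-K\hookrightarrow Y-\{1\}$ would be finitely carried at $\omega'(t)$, contrary to Proposition~\ref{prop:key}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:F}, $G$ is infinite and of type $F$. Let $X$ be any finite $K(G,1)$-complex, and apply Lemma~\ref{lem:phe} to $W=\tilde X$. If $r,r'$ are proper rays in $\tilde X$, then $pr\simeq pr'$ by Proposition~\ref{prop:semi}, so $r\simeq qpr\simeq qpr'\simeq r'$ properly. Thus $G$ is semistable at infinity.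

Let $\omega$, $K_i$, $t_i$, $\Gamma_i$ be as in the introduction, and suppose $\{\Gamma_i\}$ is pro-finitely generated. Choose $i$ with $K_i\supseteq A=p^{-1}(1)$, and $j\ge i$ as in \eqref{eq:pfg}. Then $\tilde X-K_j\hookrightarrow\tilde X-K_i$ is finitely carried at $\omega(t_j)$, and so is $\tilde X-K_j\hookrightarrow\tilde X-A$ by (F2). By \eqref{eq:tails}, applied to the proper homotopy from $qp\omega$ to $\omega$, for large $t$ the point $qp\omega(t)$ is joined to $\omega(t)$, and hence to $\omega(t_j)$, in $\tilde X-K_j$. By (F1) the inclusion $\tilde X-K_j\hookrightarrow\tilde X-A$ is finitely carried at $qp\omega(t)$ for all large $t$. This contradicts Lemma~\ref{lem:transfer} with $A'=K_j$ and $\omega'=p\omega$.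
\end{proof}

\section{Examples from the trefoil group}\label{sec:examples}

By Section~\ref{sec:tower} we need a proper subgroup $H$ whose conjugates generate $Q$. The trefoil group $Q=\langle s,t\mid sts=tst\rangle$ with $H=\langle t\rangle$ provides one. We take for $L'$ a flag triangulation of the presentation complex, for $M$ the circle $t$, and cone off $M$.

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
\emph{The case $n=2$.} Let $J_0$ be the wedge of two circles $s,t$, each subdivided into three edges; it is a simplicial graph. The relator $sts\,t^{-1}s^{-1}t^{-1}$ is a closed edge path of length $18$, given by vertices $w(i)$, $i\in\mathbb Z/18$, with $w(i)$ adjacent to $w(i+1)$. Let $J$ be obtained from $J_0$ by adding vertices $d_i$ ($i\in\mathbb Z/18$) and $o$, and the triangles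
\[
\{w(i),w(i+1),d_i\},\qquad\{w(i+1),d_i,d_{i+1}\},\qquad\{o,d_i,d_{i+1}\}
\]
with their faces. If the $w(i)$ are replaced by $18$ distinct vertices, these triangles form a disk $\mathbb D$: the first two families triangulate an annulus and the third cones off its inner circle. The natural map $\mathbb D\to J$ is injective on each simplex and sends the boundary along the relator. Simplices of $\mathbb D$ not in the boundary have distinct images outside $J_0$. Indeed, such a simplex is determined by its dimension and its vertices among $o$ and the $d_i$, except for the edges $\{w(i),d_i\}$ and $\{w(i+1),d_i\}$, which differ because $w(i)\ne w(i+1)$. So the simplicial complex $J$ is homeomorphic to the presentation complex of $Q$.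

Let $L'$ be the barycentric subdivision of $J$, whose simplices are the chains of simplices of $J$ under inclusion. It is flag, since pairwise comparable simplices form a chain. Let $M\subset L'$ be the subdivided circle $t$, a $6$-cycle. It is full, since a chain of simplices of the circle $t$ is a simplex of its subdivision. Put $L=L'\cup(a*M)$ with a new vertex $a$, and let $m_0$ be the wedge point.

\emph{Flag.} A set of pairwise adjacent vertices without $a$ spans a simplex of $L'$. If it contains $a$, its other vertices lie in $M$ and span a simplex of $L'$, hence of $M$, so the set spans a simplex of $a*M$. By construction $\operatorname{Lk}(a)=M$, and $L'$ is the full subcomplex on the remaining vertices.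

\emph{Contractible.} The group $\pi_1(L)$ is $Q$ with $t$ killed; the relation becomes $s^2=s$, so $\pi_1(L)=1$. Also $\chi(L)=\chi(J)+\chi(a*M)-\chi(M)=(1-2+1)+1-0=1$. As $L$ is a simply connected $2$-complex, $H_2(L)$ is free abelian of rank $\chi(L)-1=0$. So $L$ is simply connected and acyclic, hence contractible by the theorems of Hurewicz and Whitehead.

\emph{Condition (S).} The triangles of $L'$ are the images of the triangles of the barycentric subdivision of $\mathbb D$, and any two triangles of a triangulated disk are joined by a chain. Both $s$ and $t$ occur in the relator, so every simplex of $J$ is a face of a triangle of $J$. Hence every chain of two simplices extends to a chain of three, that is, every edge of $L'$ lies in a triangle of $L'$. A triangle $a*\eta$, with $\eta$ an edge of $M$, therefore shares $\eta$ with a triangle of $L'$, and every edge at $a$ lies in some $a*\eta$.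

\emph{Condition (N).} The circle $M$ is nonempty and connected, and $H=\langle t\rangle$ is cyclic. The group $Q$ is not: $s\mapsto(1\;2)$, $t\mapsto(2\;3)$ sends both sides of the relation to $(1\;3)$ and maps $Q$ onto $S_3$.

\emph{The case $n\ge3$.} Let $L_n$ be obtained from $L$ by gluing an $n$-simplex $\Delta^n$ along a $2$-dimensional face to a triangle $\sigma_0$ of $L'$. A new vertex is adjacent only to vertices of $\Delta^n$, and no new edge joins two old vertices. So a set of pairwise adjacent vertices lies in $\Delta^n$ or spans a simplex of $L$, and $L_n$ is flag. Since $\Delta^n$ deformation retracts onto $\sigma_0$, the complex $L_n$ deformation retracts onto $L$, and $L_n'=L'\cup\Delta^n$ onto $L'$. As $a\notin\sigma_0$, the link of $a$ is still $M$. So $L_n$ is contractible and (N) holds. Every edge of $\Delta^n$ lies in a triangle of $\Delta^n$, and every triangle of $\Delta^n$ is joined to $\sigma_0$ by exchanging one vertex at a time, so (S) holds.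

\emph{Dimension.} Put $L_2=L$. The level set for $L_n$ has dimension at most $n$, so $G_{L_n}$ has geometric dimension at most $n$. An $n$-simplex $\tau$ of $L_n$ gives the subgroup $G_{L_n}\cap A_\tau=\ker(\mathbb Z^{n+1}\to\mathbb Z)\cong\mathbb Z^n$. The corresponding cover of any $K(G_{L_n},1)$-complex is a $K(\mathbb Z^n,1)$-complex, so it has the homology of the $n$-torus and dimension at least $n$.

\emph{Dimension one.} A group of type $F$ and geometric dimension $1$ is the fundamental group of a graph and is finitely generated, so it is free of finite rank, positive if the group is infinite. Take for $X$ a finite wedge of circles, so that $\tilde X$ is a tree. The two rays from a vertex along the positive and the negative powers of one generator are separated by that vertex, so by \eqref{eq:tails} they are not properly homotopic.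
\end{proof}

\section{$\mathcal Z$-compactifications}\label{sec:Z}

A metrizable space is an \emph{ANR} (an \emph{AR}) if it is a retract of a neighborhood of itself in (a retract of) every metrizable space that contains it as a closed subset. We use these standard facts: an open subset of an ANR is an ANR; a metrizable space covered by open ANRs is an ANR; an ANR is locally contractible and has the homotopy type of a CW complex; an AR is a contractible ANR.

A \emph{$\mathcal Z$-compactification} of $W$ is a compact metrizable space $\hat W$ containing $W$ as an open dense subset, for which there is a homotopy $h:\hat W\times[0,1]\to\hat W$ with $h_0=\mathrm{id}$ and $h_t(\hat W)\subseteq W$ for $t>0$. The closed ball, as a compactification of the open ball, is the model. A \emph{$\mathcal Z$-structure} on a group $G$ consists of a compact metrizable AR $\hat W$ that is a $\mathcal Z$-compactification of an open subset $W$, and a proper cocompact action of $G$ on $W$, subject to a further condition on the sizes in $\hat W$ of translates of compact sets that plays no role here. The homotopy $h$ pulls neighborhoods of infinity inward, as geodesics do in a CAT(0) space, and this forces the finiteness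 that fails in $Y$.

\begin{lemma}\label{lem:Z}
Let $W$ be an ANR with a $\mathcal Z$-compactification. For every compact $A\subseteq W$ there is a compact $A'$ with $A\subseteq A'\subseteq W$ such that $W-A'\hookrightarrow W-A$ is finitely carried at every point.
\end{lemma}

\begin{proof}
The open set $h^{-1}(\hat W-A)$ contains $(\hat W-W)\times\{0\}$, and $\hat W-W$ is compact. So there are $t_0>0$ and an open set $U'\supseteq\hat W-W$ with $h(U'\times[0,t_0])\subseteq\hat W-A$. Choose an open $U\supseteq\hat W-W$ with $\bar U\subseteq U'$, and put $A'=(\hat W-U)\cup A$, a compact subset of $W$. For $w\in W-A'\subseteq U$ the track $h_t(w)$, $0\le t\le t_0$, stays in $W-A$. So the inclusion $W-A'\hookrightarrow W-A$ is homotopic to a map $\phi$ with image in the compact set $h_{t_0}(\bar U)\subseteq W-A$. Since $W-A$ is an ANR, there are a CW complex $\mathcal D$ and maps $\chi:W-A\to\mathcal D$, $\chi':\mathcal D\to W-A$ with $\chi'\chi\simeq\mathrm{id}$. The compact set $\chi(h_{t_0}(\bar U))$ lies in a finite subcomplex, through which $\chi'\chi\phi\simeq\phi$ factors. Now apply (F3) and (F1).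
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:Z}]
Let $W$ be as in the statement. The action is a covering action, and $W/G$ is compact by cocompactness, Hausdorff by properness, and second countable because $W$ is. So $W/G$ is metrizable. It is locally homeomorphic to $W$, hence an ANR, hence of the homotopy type of a CW complex. Thus Lemmas~\ref{lem:phe} and~\ref{lem:transfer} apply to $W$, and $Y$ contains a proper ray. So for $A=p^{-1}(1)$ and every compact $A'\supseteq A$, the inclusion $W-A'\hookrightarrow W-A$ fails to be finitely carried at some point. By Lemma~\ref{lem:Z}, $W$ has no $\mathcal Z$-compactification.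

Suppose $G$ had a $\mathcal Z$-structure, with spaces $W\subseteq\hat W$. As an open subset of a compact metrizable AR, $W$ is a locally compact, separable metrizable ANR. The map $h_1:\hat W\to W$ is a homotopy inverse of the inclusion, since $h$ preserves $W$, so $W$ is contractible. The group $G$ is torsion-free: a nontrivial finite cyclic subgroup would have a finite-dimensional $K(\cdot,1)$-complex, namely a cover of $Y/G$, but its homology is nonzero in infinitely many degrees. Point stabilizers of a proper action are finite, so the action on $W$ is free. This contradicts the first part.
\end{proof}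

\begin{thebibliography}{9}

\bibitem{GTM}
\emph{Graduate Texts in Mathematics},
\texttt{https://www.maths.ed.ac.uk/\allowbreak\textasciitilde v1ranick/\allowbreak papers/\allowbreak geoghe.pdf}.

\end{thebibliography}
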